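# Monochrome flats and an empty slab between two colors

## 1. Four points in the plane

Put two red points and two blue points in the plane:
$$R=\{(-1,0),\,(1,0)\},\qquad B=\{(0,0),\,(0,1)\}.$$
The only line through two red points is the horizontal axis $x_2=0$, and it is spoiled by the blue point $(0,0)$. The only line through two blue points is the vertical axis $x_1=0$, and it contains no red point. So there is a line spanned by one color that misses the other color; call such a line monochrome.

Let us try to destroy it. Add the red point $(0,\tfrac12)$, which lies on $x_1=0$. No blue line is left, but there are now two more red lines, $x_1+2x_2=1$ and $-x_1+2x_2=1$. At the blue points $(0,0)$ and $(0,1)$ both left sides take the values $0$ and $2$, so both lines are monochrome. Destroy these as well, by adding the blue points $(\tfrac12,\tfrac14)$ and $(-\tfrac12,\tfrac14)$, one on each. The two new points span the line $x_2=\tfrac14$, and the red points have second coordinates $0,0,\tfrac12$, so this line is a monochrome blue line. Each repair has created a new monochrome line.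

One thing defeats us trivially: if all points lie on one line and both colors occur, that line is the only candidate and it is spoiled. So we insist that the points span the whole plane.

What should replace "line" in $\mathbb R^3$? Take $R=\{e_1,-e_1\}$ and $B=\{0,e_2,e_3\}$, where $e_1,e_2,e_3$ are the standard basis vectors. The only red line contains the blue point $0$. But the blue plane $x_1=0$ contains no red point. On the other hand, let the vertices of a tetrahedron be colored two red, two blue. Then two points span no plane, so there is no red plane and no blue plane at all. In $\mathbb R^3$ it is too much to ask for a plane of one color or the other, but one may hope for *a red line or a blue plane*. The dimensions $1$ and $2$ add up to $3$.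

In general, let $d+1$ affinely independent points of $\mathbb R^d$ be colored, with $a$ red and $b$ blue, $a+b=d+1$. If $n+m=d$, then $a\ge n+1$ or $b\ge m+1$, since otherwise $a+b\le n+m=d$. Any $n+1$ of the red points, or any $m+1$ of the blue points, span a flat of dimension $n$ or $m$. That flat contains no other point of the set, by affine independence. So for the smallest spanning sets, a red $n$-flat or a blue $m$-flat always exists when $n+m=d$. The question is whether this survives for arbitrary finite sets.

## 2. Monochrome flats in $\mathbb R^{n+m}$

Throughout, $\langle\cdot,\cdot\rangle$ is the standard inner product on $\mathbb R^d$ and "span" means affine span.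

**Definition (flats and directions).** A $k$-flat in $\mathbb R^d$ is a $k$-dimensional affine subspace. For a flat $F$, its direction space is the linear space $\operatorname{dir}F=\{x-x':x,x'\in F\}$, so $\dim F=\dim\operatorname{dir}F$. For example, the line through $(0,1)$ and $(2,2)$ has direction space $\mathbb R(2,1)$, and a single point has direction space $\{0\}$.

**Definition (monochrome flats).** Let $R,B\subset\mathbb R^d$ be disjoint finite sets. An $R$-monochrome $k$-flat is a $k$-flat that is spanned by points of $R$ and contains no point of $B$. A $B$-monochrome $k$-flat is defined with the roles exchanged. In the four-point example, $x_1=0$ is a $B$-monochrome $1$-flat, and $x_2=0$ is spanned by $R$ but is not $R$-monochrome.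

We use these standard facts. A $k$-flat spanned by a finite set is spanned by $k+1$ affinely independent points of that set. A set $X$ spans $\mathbb R^d$ if and only if its differences span $\mathbb R^d$ linearly. Equivalently, the only $v\in\mathbb R^d$ for which $\langle\cdot,v\rangle$ is constant on $X$ is $v=0$, because such $v$ are exactly the vectors orthogonal to all differences. A minimum of finitely many linear functions is concave and continuous. Finally, a nonempty compact convex set $M\subset\mathbb R^d$ has an extreme point, that is, a point $z$ such that $z+v,\,z-v\in M$ forces $v=0$: take $z\in M$ of maximal norm; then $|z+v|^2+|z-v|^2=2|z|^2+2|v|^2$ together with $|z\pm v|\le|z|$ gives $v=0$.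

Borwein (1982) proved: if $R,B$ are disjoint finite sets whose union spans $\mathbb R^d$, then there is a monochrome line spanned by $R$ or a monochrome hyperplane spanned by $B$. Borwein and Edelstein (1983) conjectured that the pair (line, hyperplane) can be replaced by any complementary pair of dimensions. The conjecture is true.

**Theorem A.** Let $n,m\ge1$. If $R,B\subset\mathbb R^{n+m}$ are disjoint finite sets whose union spans $\mathbb R^{n+m}$, then there is an $R$-monochrome $n$-flat or a $B$-monochrome $m$-flat.

## 3. Two parallel hyperplanes with nothing between them

We shall look for two parallel hyperplanes: one contains only red points of $S=R\cup B$, the other only blue ones, and together they carry enough points to span $\mathbb R^d$. Flats inside them are then automatically monochrome, and a dimension count finishes.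

**Theorem B.** Let $d\ge1$ and let $R,B\subset\mathbb R^d$ be disjoint, finite, nonempty, with $S=R\cup B$ spanning $\mathbb R^d$. Then there are $y\ne0$ and reals $t_R<t_B$ such that, with $\Pi_R=\{x:\langle x,y\rangle=t_R\}$ and $\Pi_B=\{x:\langle x,y\rangle=t_B\}$:

- (B1) no point of $S$ satisfies $t_R<\langle x,y\rangle<t_B$;
- (B2) $\Pi_R\cap B=\emptyset$ and $\Pi_B\cap R=\emptyset$;
- (B3) $R\cap\Pi_R$ and $B\cap\Pi_B$ are nonempty and $\operatorname{dir}\operatorname{aff}(R\cap\Pi_R)+\operatorname{dir}\operatorname{aff}(B\cap\Pi_B)=y^\perp$. In particular $(R\cap\Pi_R)\cup(B\cap\Pi_B)$ spans $\mathbb R^d$.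

The theorem does *not* say that red lies on one side of the slab and blue on the other; beyond the hyperplanes both colors may appear on both sides.

For $d=1$ the theorem is seen at once. Somewhere on the line two neighboring points of $S$ have different colors. Take $y=1$ or $y=-1$ so that the red one comes first, and let $\Pi_R,\Pi_B$ be these two points. Here $y^\perp=\{0\}$.

**Theorem B implies Theorem A.** If $R=\emptyset$, then $B$ spans $\mathbb R^{n+m}$, and any $m+1$ affinely independent points of $B$ span a $B$-monochrome $m$-flat, there being no red point to avoid. If $B=\emptyset$, the same argument gives an $R$-monochrome $n$-flat.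

Let both be nonempty and apply Theorem B with $d=n+m$. The dimension of a sum of subspaces is at most the sum of the dimensions, so (B3) gives
$$\dim\operatorname{aff}(R\cap\Pi_R)+\dim\operatorname{aff}(B\cap\Pi_B)\ \ge\ d-1=n+m-1. \tag{1}$$
Hence the first dimension is at least $n$ or the second is at least $m$, since otherwise the sum would be at most $n+m-2$. In the first case, $n+1$ affinely independent points of $R\cap\Pi_R$ span an $n$-flat inside $\Pi_R$. By (B2) it contains no point of $B$, so it is $R$-monochrome. In the second case, $m+1$ affinely independent points of $B\cap\Pi_B$ span an $m$-flat inside $\Pi_B$, which contains no point of $R$. $\blacksquare$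

It remains to prove Theorem B.

## 4. Separated colors: the extremal slab

Suppose first that some hyperplane strictly separates $R$ from $B$. Then (B1) and (B2) come for free: take a direction $y$ with all of $R$ below all of $B$, and let $\Pi_R$ and $\Pi_B$ be the supporting hyperplanes of $R$ and $B$ that face each other. The issue is (B3): the hyperplanes should touch many points.

A natural choice is the slab of largest Euclidean width. It can touch too few points. Let $L=\{(0,0)\}$ be the lower set and $H=\{(0,1),(1,3),(-1,3)\}$ the upper one. All of $H$ lies in $x_2\ge1$, so the nearest points of the two convex hulls are $(0,0)$ and $(0,1)$, and the widest slab is $0\le x_2\le1$. It touches one point on each side, and (B3) fails. We replace the Euclidean normalization $|y|=1$ by a linear one and take an extreme point of the set of maximizers.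

**Lemma 1 (extremal slab).** Let $L,H\subset\mathbb R^d$ be finite nonempty sets with $L\cup H$ spanning $\mathbb R^d$. Put
$$\varphi_L(y)=\max_{p\in L}\langle p,y\rangle,\qquad \varphi_H(y)=\min_{q\in H}\langle q,y\rangle,\qquad g=\varphi_H-\varphi_L,$$
and suppose $g(y_0)>0$ for some $y_0$. Then there is $y\ne0$ with $g(y)>0$ such that the nonempty sets
$$L_y=\{p\in L:\langle p,y\rangle=\varphi_L(y)\},\qquad H_y=\{q\in H:\langle q,y\rangle=\varphi_H(y)\}$$
satisfy $\operatorname{dir}\operatorname{aff}L_y+\operatorname{dir}\operatorname{aff}H_y=y^\perp$.

*Proof.* The function $g$ is concave, continuous, and positively homogeneous.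

**Step 1: a compact set of directions.** This step cuts the cone of separating directions by a hyperplane so that $g$ can be maximized. Let $K=\{y:g(y)\ge0\}$, a closed convex cone, and let $s$ be the centroid of $H$ minus the centroid of $L$. An average is at least the minimum and at most the maximum, so
$$\langle s,y\rangle\ \ge\ \varphi_H(y)-\varphi_L(y)=g(y)\qquad\text{for all }y. \tag{2}$$
Thus $\langle s,y\rangle\ge0$ on $K$. If $y\in K$ and $\langle s,y\rangle=0$, then equality holds throughout (2) and $g(y)=0$. So $\langle\cdot,y\rangle$ equals $\varphi_H(y)$ on all of $H$ and $\varphi_L(y)$ on all of $L$, and these two numbers agree. Then $\langle\cdot,y\rangle$ is constant on the spanning set $L\cup H$, so $y=0$. Hence $\langle s,\cdot\rangle>0$ on $K\setminus\{0\}$.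

Let $Q=\{y\in K:\langle s,y\rangle=1\}$. It is closed and convex. By hypothesis $g(y_0)>0$, and $g(0)=0$, so $y_0\in K\setminus\{0\}$. On the nonempty compact set of unit vectors in $K$, $\langle s,\cdot\rangle$ has a minimum $\delta>0$. So $1=\langle s,y\rangle\ge\delta|y|$ on $Q$, and $Q$ is bounded. Thus $Q$ is compact.

**Step 2: choice of $y$.** Here we pick the direction. The vector $y_0/\langle s,y_0\rangle$ lies in $Q$, and $g>0$ there by homogeneity, so $\max_Qg>0$. The set $M\subset Q$ where the maximum is attained is nonempty, compact, and, by concavity of $g$, convex. Let $y$ be an extreme point of $M$. Then $g(y)>0$, and $y\ne0$ because $\langle s,y\rangle=1$.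

**Step 3: the slab touches enough points.** This step proves the identity. Let $D=\operatorname{dir}\operatorname{aff}L_y+\operatorname{dir}\operatorname{aff}H_y$. Since $\langle\cdot,y\rangle$ is constant on $L_y$ and on $H_y$, we have $y\in D^\perp$.

Let $v\in D^\perp$ with $\langle s,v\rangle=0$; we show $v=0$. The function $\langle\cdot,v\rangle$ is constant on $L_y$ and constant on $H_y$. For $|\rho|$ small, points of $L\setminus L_y$ cannot compete for the maximum defining $\varphi_L(y+\rho v)$, because they are strictly below the maximum at $\rho=0$. All points of $L_y$ give the same value, which is affine in $\rho$. So $\varphi_L(y+\rho v)$ is affine in $\rho$ near $0$, and in the same way so is $\varphi_H(y+\rho v)$. Therefore $g(y+\rho v)$ is affine in $\rho$ near $0$. For small $|\rho|$ it is positive by continuity, and $\langle s,y+\rho v\rangle=1$, so $y+\rho v\in Q$. An affine function of $\rho$ with a maximum at the interior point $\rho=0$ is constant. Hence $y+\rho v$ and $y-\rho v$ lie in $M$ for some $\rho>0$, and extremality gives $v=0$.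

Thus $D^\perp\cap s^\perp=\{0\}$, so $\dim D^\perp\le1$. As $0\ne y\in D^\perp$, we get $D^\perp=\mathbb Ry$ and $D=y^\perp$. $\blacksquare$

In the example above, $s=(0,\tfrac73)$, so $\langle s,y\rangle=1$ means $y_2=\tfrac37$, and $g(y)=\min(\tfrac37,\ \tfrac97-|y_1|)$. The maximum $\tfrac37$ is attained for all $|y_1|\le\tfrac67$. For $|y_1|<\tfrac67$ the slab touches one point on each side, and $D=\{0\}$. At the extreme point $y=(\tfrac67,\tfrac37)$ the point $(-1,3)$ also has value $-\tfrac67+\tfrac97=\tfrac37$. Then $H_y=\{(0,1),(-1,3)\}$ and $D=\mathbb R(-1,2)=y^\perp$. So extremality is really used.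

If $R$ and $B$ are strictly separated, Lemma 1 with $L=R$, $H=B$, $t_R=\varphi_L(y)$, $t_B=\varphi_H(y)$ gives (B1), (B2), (B3) at once. The last sentence of (B3) follows as at the end of Section 8.

## 5. Misclassified points and the cell of a minimizer

Usually $R$ and $B$ cannot be separated. A sensible way on is to separate them as well as possible and to apply Lemma 1 to the correctly placed points. We set this up with arbitrary positive weights $w(p)$, $p\in S$; one may think of all weights being $1$ for now.

**Definition (classification).** A pair $(y,t)\in\mathbb R^d\times\mathbb R$ is generic if $\langle p,y\rangle\ne t$ for all $p\in S$. For a generic pair, $p$ is below if $\langle p,y\rangle<t$ and above if $\langle p,y\rangle>t$. A red point is correct if below, a blue point is correct if above, and otherwise the point is misclassified. $W(y,t)$ is the total weight of the misclassified points.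

For the four points of Section 1 and $(y,t)=((0,1),\tfrac12)$, both red points and $(0,0)$ are below, and $(0,1)$ is above. The only misclassified point is $(0,0)$.

The function $W$ takes finitely many values, so we may fix a generic $(y_*,t_*)$ minimizing $W$. Let $R_-,R_+$ be the red points below and above for $(y_*,t_*)$, and let $B_+,B_-$ be the blue points above and below. So $R_-\cup B_+$ are the correct points and $R_+\cup B_-$ the misclassified ones. Let
$$c=\{(y,t)\text{ generic, with the same above/below pattern as }(y_*,t_*)\}.$$

**Lemma 2 (the cell sees only correct points).** Suppose $R_-\ne\emptyset\ne B_+$. Then: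

(a) $c=C'$, where $C'=\{(y,t):\langle r,y\rangle<t\ \ \forall r\in R_-,\ \ \langle b,y\rangle>t\ \ \forall b\in B_+\}$;

(b) $R_-\cup B_+$ spans $\mathbb R^d$.

*Proof of (a).* The point of (a) is that the misclassified points impose no conditions on the cell. Clearly $c\subset C'$, and $C'$ is open and convex. Suppose there is $q\in C'\setminus c$. Consider the points $(1-\tau)(y_*,t_*)+\tau q$ for $0\le\tau\le1+\delta$. For small $\delta>0$ they all lie in $C'$: for $\tau\le1$ by convexity, beyond that by openness. For $p\in S$, let $f_p(\tau)$ be the value of $\langle p,y\rangle-t$ at this point, an affine function of $\tau$ with $f_p(0)\ne0$. For correct $p$ the definition of $C'$ shows that $f_p$ never vanishes on $[0,1+\delta]$. Since $q\notin c$, some $f_p(1)$ is zero or has the sign opposite to $f_p(0)$. This $p$ must be misclassified, and $f_p$ vanishes somewhere in $(0,1]$.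

Let $\tau_0\in(0,1]$ be the first parameter at which some $f_p$ vanishes. The points $p$ with $f_p(\tau_0)=0$ are misclassified, and each such $f_p$ is affine and nonzero at $0$, so it changes sign at $\tau_0$. Just after $\tau_0$ the pair is generic, these points have become correct, and every other point is classified as before. So $W$ has become smaller, contradicting minimality.

*Proof of (b).* We show that the correct points do not lie in a hyperplane. Let $\langle\cdot,v\rangle$ be constant on $R_-\cup B_+$, with value $\tau$; we show $v=0$. Replacing $(y,t)$ by $(y+\rho v,\,t+\rho\tau)$ does not change $\langle p,y\rangle-t$ for $p\in R_-\cup B_+$. So $C'$ is invariant under these translations for all $\rho\in\mathbb R$. By (a), $(y_*+\rho v,\,t_*+\rho\tau)\in c$ for all $\rho$, and in particular these pairs are generic. So for every $p\in S$,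
$$\langle p,y_*\rangle-t_*+\rho\,(\langle p,v\rangle-\tau)\ne0\qquad\text{for all }\rho\in\mathbb R,$$
which forces $\langle p,v\rangle=\tau$. So $\langle\cdot,v\rangle$ is constant on the spanning set $S$, and $v=0$. $\blacksquare$

**Lemma 3 (slab of the minimizer).** Suppose $R_-\ne\emptyset\ne B_+$. Then there are $y\ne0$ and $t_R<t_B$ such that, with $\Pi_R,\Pi_B$ as in Theorem B, the following hold:

(a) $(y,t)\in c$ for every $t\in(t_R,t_B)$; points of $R_-\cup B_-$ satisfy $\langle p,y\rangle\le t_R$, and points of $R_+\cup B_+$ satisfy $\langle p,y\rangle\ge t_B$; in particular (B1) holds;

(b) $S\cap\Pi_R\subset R_-\cup B_-$ and $S\cap\Pi_B\subset R_+\cup B_+$;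

(c) $R\cap\Pi_R$ and $B\cap\Pi_B$ are nonempty, and $\operatorname{dir}\operatorname{aff}(R\cap\Pi_R)+\operatorname{dir}\operatorname{aff}(B\cap\Pi_B)=y^\perp$.

*Proof.* We apply Lemma 1 with $L=R_-$ and $H=B_+$. The union spans by Lemma 2(b). With the notation of Lemma 1, Lemma 2(a) reads
$$c=\{(y,t):\varphi_L(y)<t<\varphi_H(y)\}. \tag{3}$$
Since $(y_*,t_*)\in c$, we have $g(y_*)>0$. So Lemma 1 supplies $y$; put $t_R=\varphi_L(y)<t_B=\varphi_H(y)$.

For (a): if $t_R<t<t_B$, then $(y,t)\in c$ by (3), so points of $R_-\cup B_-$ have $\langle p,y\rangle<t$ and points of $R_+\cup B_+$ have $\langle p,y\rangle>t$. Letting $t$ run over the whole interval gives the two inequalities, and no point of $S$ lies strictly between.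

For (b): a point of $\Pi_R$ has value $t_R<t_B$, so by (a) it is not in $R_+\cup B_+$. Likewise a point of $\Pi_B$ is not in $R_-\cup B_-$.

For (c): by (b), $R\cap\Pi_R=R_-\cap\Pi_R=L_y$ and $B\cap\Pi_B=B_+\cap\Pi_B=H_y$. Now (c) is the conclusion of Lemma 1. $\blacksquare$

So for any positive weights, as soon as both colors have a correct point, we get all of Theorem B except (B2): a misclassified blue point might sit on $\Pi_R$, or a misclassified red point on $\Pi_B$.

## 6. Where counting misclassified points breaks down

With all weights equal to $1$, two things go wrong.

First, (B2) can fail. Take again $R=\{(\pm1,0)\}$, $B=\{(0,0),(0,1)\}$. If both red points are below, so is their midpoint $(0,0)$; hence at least one point is always misclassified. The pair $((0,1),\tfrac12)$ misclassifies exactly one, so it is a minimizer, with $R_-=\{(\pm1,0)\}$, $B_+=\{(0,1)\}$, $B_-=\{(0,0)\}$. Lemma 1 has $g(y)=y_2-|y_1|$ and $s=(0,1)$. So $Q$ is the segment $y_2=1$, $|y_1|\le1$, and the only maximizer is $y=(0,1)$. The slab is $0\le x_2\le1$, and $\Pi_R=\{x_2=0\}$ contains the blue point $(0,0)$. This slab yields no monochrome line at all: the red line is spoiled and $\Pi_B$ contains a single point.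

To get a contradiction with minimality, one would tilt $\Pi_R$ slightly so that $(0,0)$ moves above, where it belongs. But an affine function that is positive at $(0,0)$ is positive at $(1,0)$ or at $(-1,0)$. So at least one red point goes wrong. One point is gained and one is lost, and the count is not beaten. This is the exact point where the argument stops.

Second, the hypothesis of Lemma 3 can fail. Take $R=\{(0,0)\}$ and $B=\{(\pm1,0),(0,\pm1)\}$. If the red point is below, then $0<t$, and at least one of $(1,0),(-1,0)$ has value $\le0<t$ and is misclassified, and the same holds for $(0,1),(0,-1)$. So making the red point correct costs at least $2$. Declaring everything above ($y=0$, $t=-1$) costs $1$. Every minimizer of the count therefore has $R_-=\emptyset$.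

## 7. Weights that double along a direction

When $\Pi_R$ is tilted, which of its points move above? If we tilt along a linear function $\lambda$, the points of $\Pi_R$ with *small* $\lambda$-value move: an initial segment in the $\lambda$-order. Let the first blue point in this order be the last point that moves. Then one blue point becomes correct, and only red points that come earlier become wrong. The tilt is profitable if the blue point outweighs everything before it. The hyperplane $\Pi_R$ is not known in advance, so we arrange this for all of $S$ at once, with a single $\lambda$.

**Setup.** Choose $\lambda\in\mathbb R^d$ such that $\lambda(x):=\langle x,\lambda\rangle$ is injective on $S$. Such $\lambda$ exists, since it only has to avoid the finitely many hyperplanes $(p-q)^\perp$ with $p\ne q$ in $S$, and finitely many hyperplanes do not cover $\mathbb R^d$. Number $S=\{p_1,\dots,p_k\}$ so that $\lambda(p_1)<\dots<\lambda(p_k)$ and put $w(p_i)=2^i$. Then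
$$w(p_j)>\sum_{i<j}w(p_i)\qquad\text{for all }j. \tag{4}$$
With these weights, let $(y_*,t_*)$ be a minimizer of $W$, and let $R_\pm$, $B_\pm$, $c$ be as in Section 5.

**Both colors have a correct point.** This is needed to apply Lemma 3. Let $j$ be the largest index such that $p_j$ has a color different from that of $p_k$; it exists since both colors occur. Then $p_{j+1},\dots,p_k$ all have the same color. Take a hyperplane $\lambda=\text{const}$ between $p_j$ and $p_{j+1}$, described by $(y,t)$ or by $(-y,-t)$ (which exchanges above and below), so that $p_{j+1},\dots,p_k$ are correct. The point $p_j$ has the other color and lies on the other side, so it is correct too. The misclassified points are among $p_1,\dots,p_{j-1}$, so by (4) the value of $W$ here is less than $w(p_j)$. Therefore $W(y_*,t_*)<w(p_j)<w(p_k)$. So for $(y_*,t_*)$ neither $p_j$ nor $p_k$ is misclassified. They have different colors, so $R_-\ne\emptyset\ne B_+$.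

Lemma 3 now gives $y\neq 0$ and $t_R<t_B$ with (B1) and the identity of (B3). What remains is (B2).

## 8. Tilting $\Pi_R$ and $\Pi_B$

**Step 1: $\Pi_R\cap B=\emptyset$.** We show that a blue point on $\Pi_R$ would allow a tilt that lowers $W$. Suppose $\Pi_R\cap B\ne\emptyset$, and let $b_1$ be its point of smallest $\lambda$-value. Choose $\varepsilon>0$ so that no point of $S$ has $\lambda$-value in $(\lambda(b_1),\lambda(b_1)+\varepsilon]$. For small $\sigma>0$ put
$$y_\sigma=y-\sigma\lambda,\qquad t_\sigma=t_R-\sigma(\lambda(b_1)+\varepsilon).$$

Let $x\in S\setminus\Pi_R$. For small $\sigma$ the sign of $\langle x,y_\sigma\rangle-t_\sigma$ is that of $\langle x,y\rangle-t_R$, because this number is nonzero. By Lemma 3(a), $x$ satisfies $\langle x,y\rangle<t_R$ or $\langle x,y\rangle\ge t_B$. So this sign is also that of $\langle x,y\rangle-t$ for $t\in(t_R,t_B)$, and $x$ is classified as in $c$. As $S$ is finite, one $\sigma$ serves for all such $x$.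

Let $x\in S\cap\Pi_R$. Then $\langle x,y\rangle=t_R$, so
$$\langle x,y_\sigma\rangle-t_\sigma=\sigma\bigl(\lambda(b_1)+\varepsilon-\lambda(x)\bigr).$$
By the choice of $\varepsilon$ this is positive if $\lambda(x)\le\lambda(b_1)$ and negative otherwise; it is never zero.

So $(y_\sigma,t_\sigma)$ is generic. By Lemma 3(b), all points of $S\cap\Pi_R$ are below in $c$. Hence the only points whose classification differs from that in $c$ are the $x\in S\cap\Pi_R$ with $\lambda(x)\le\lambda(b_1)$, which move from below to above. By the choice of $b_1$, the only blue one is $b_1$ itself, which becomes correct. The others are red points with $\lambda$-value less than $\lambda(b_1)$, which become misclassified. By (4) their total weight is less than $w(b_1)$. So $W(y_\sigma,t_\sigma)<W(y_*,t_*)$, a contradiction.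

**Step 2: $\Pi_B\cap R=\emptyset$.** The same argument with the opposite tilt, which must push points of small $\lambda$-value from above to below. Suppose $\Pi_B\cap R\ne\emptyset$, let $r_1$ be its point of smallest $\lambda$-value, and choose $\varepsilon>0$ so that no point of $S$ has $\lambda$-value in $(\lambda(r_1),\lambda(r_1)+\varepsilon]$. Put
$$y_\sigma=y+\sigma\lambda,\qquad t_\sigma=t_B+\sigma(\lambda(r_1)+\varepsilon).$$
A point $x\in S\setminus\Pi_B$ satisfies $\langle x,y\rangle\le t_R$ or $\langle x,y\rangle>t_B$. So for small $\sigma>0$ it is classified as in $c$. For $x\in S\cap\Pi_B$,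
$$\langle x,y_\sigma\rangle-t_\sigma=\sigma\bigl(\lambda(x)-\lambda(r_1)-\varepsilon\bigr),$$
which is negative if $\lambda(x)\le\lambda(r_1)$ and positive otherwise. So the pair is generic. By Lemma 3(b), all points of $S\cap\Pi_B$ are above in $c$. So exactly those with $\lambda(x)\le\lambda(r_1)$ change, from above to below. These are $r_1$, which becomes correct, and possibly blue points of smaller $\lambda$-value, which become misclassified and have total weight less than $w(r_1)$ by (4). Again $W$ decreases, a contradiction.

**Step 3: the slab spans.** This step supplies the last sentence of (B3). Let $A$ be the affine span of $(R\cap\Pi_R)\cup(B\cap\Pi_B)$. Its direction space contains $\operatorname{dir}\operatorname{aff}(R\cap\Pi_R)+\operatorname{dir}\operatorname{aff}(B\cap\Pi_B)=y^\perp$. It also contains $b-r$ for some $r\in R\cap\Pi_R$, $b\in B\cap\Pi_B$, and $\langle b-r,y\rangle=t_B-t_R\ne0$. So it is all of $\mathbb R^d$, and $A=\mathbb R^d$.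

This proves Theorem B, and with Section 3, Theorem A. $\blacksquare$

Let us watch this on the four points. With $\lambda=(1,\tfrac12)$ the $\lambda$-values of $(-1,0),(0,0),(0,1),(1,0)$ are $-1,0,\tfrac12,1$, so the weights are $2,4,8,16$. The slab $0\le x_2\le1$ of Section 6 misclassifies $(0,0)$ and costs $4$. Tilt it as in Step 1, with $b_1=(0,0)$ and $\varepsilon=\tfrac14$. The point $(0,0)$ moves above, as does the red point $(-1,0)$, while $(1,0)$ stays below and $(0,1)$ stays above. The cost drops from $4$ to $2$. As some point is always misclassified, $2$ is the minimum.

The minimizing cell has $R_-=\{(1,0)\}$ and $B_+=\{(0,0),(0,1)\}$. So $g(y)=\min(0,y_2)-y_1$ and $s=(-1,\tfrac12)$. On $\langle s,y\rangle=1$, that is $y_2=2+2y_1$, we get $g=-y_1$ for $y_1\ge-1$ and $g=2+y_1$ for $y_1\le-1$. The unique maximizer is $y=(-1,0)$, with $t_R=-1$ and $t_B=0$. Thus $\Pi_R=\{x_1=1\}$ contains only the red point $(1,0)$, and $\Pi_B=\{x_1=0\}$ contains exactly the two blue points: the monochrome line found by hand in Section 1. The misclassified red point $(-1,0)$ lies on the blue side of the slab, strictly beyond $\Pi_B$.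

## 9. The sharp range of dimensions, and complementary flats

**Theorem C.** Let $n,m,d\ge1$. The statement "for all disjoint finite $R,B$ whose union spans $\mathbb R^d$ there is an $R$-monochrome $n$-flat or a $B$-monochrome $m$-flat" is true if and only if $d\ge n+m$.

*Proof.* **Step 1: $d\ge n+m$ suffices.** We repeat the count of Section 3. If one color class is empty, the other spans $\mathbb R^d$. Since $d\ge\max(n,m)$, it contains enough affinely independent points to span a flat of the required dimension ($n$ for red, $m$ for blue), and there is nothing to avoid. Otherwise Theorem B gives $\dim\operatorname{aff}(R\cap\Pi_R)+\dim\operatorname{aff}(B\cap\Pi_B)\ge d-1\ge n+m-1$. So the first dimension is at least $n$ or the second is at least $m$, and by (B2) we find an $R$-monochrome $n$-flat inside $\Pi_R$ or a $B$-monochrome $m$-flat inside $\Pi_B$.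

**Step 2: $d\le n+m-1$ does not suffice.** We give a counterexample. Since $d+1\le n+m$, we can write $d+1=a+b$ with integers $0\le a\le n$ and $0\le b\le m$. Take $d+1$ affinely independent points in $\mathbb R^d$, $a$ of them red and $b$ blue. They span $\mathbb R^d$. But an $n$-flat needs $n+1$ points to span it and $a\le n$, while an $m$-flat needs $m+1$ points and $b\le m$. So neither flat exists. $\blacksquare$

For $d=3$ and $n=m=2$ this is the tetrahedron of Section 1.

Theorem B also gives flats of *both* colors at the same time.

**Corollary (complementary monochrome flats).** If $R,B\ne\emptyset$ are disjoint finite sets whose union spans $\mathbb R^d$, then for some $i\in\{0,\dots,d-1\}$ there are an $R$-monochrome $i$-flat $F$ and a $B$-monochrome $(d-1-i)$-flat $G$, lying in two distinct parallel hyperplanes (so disjoint), with $F\cup G$ spanning $\mathbb R^d$.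

*Proof.* By (B3), $(R\cap\Pi_R)\cup(B\cap\Pi_B)$ contains an affine basis of $\mathbb R^d$, which has $d+1$ points. Neither its red part nor its blue part is empty, since a subset of $\Pi_R$ alone or of $\Pi_B$ alone does not span $\mathbb R^d$. If the red part has $i+1$ points, the blue part has $d-i$, and $0\le i\le d-1$. Let $F$ and $G$ be the spans of the two parts; then $\dim F=i$ and $\dim G=d-1-i$. By (B2), $F\subset\Pi_R$ contains no point of $B$ and $G\subset\Pi_B$ contains no point of $R$. The union contains an affine basis, so it spans $\mathbb R^d$. $\blacksquare$

Neither dimension can be increased. For each $i\in\{0,\dots,d-1\}$ take $i+1$ red and $d-i$ blue points, affinely independent together. There is no $R$-monochrome $(i+1)$-flat, which would need $i+2$ red points, and no $B$-monochrome $(d-i)$-flat, which would need $d-i+1$ blue points.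

**Remark (ordered fields).** Theorem A holds over every ordered field $\mathbb F$. Fix $n,m$ and the sizes of $R$ and $B$, and to each point $p$ attach the column $(1,p)$. The set $R\cup B$ spans if and only if the matrix of all columns has rank $n+m+1$. There is an $R$-monochrome $n$-flat if and only if some $n+1$ red columns have rank $n+1$ and adjoining any one blue column raises the rank to $n+2$; the condition for a $B$-monochrome $m$-flat is analogous. Rank conditions say that certain minors vanish or do not vanish. So, for fixed sizes, Theorem A is a first-order statement about the coordinates. It is true over $\mathbb R$, hence over every real closed field by Tarski's transfer principle. Given $R,B$ over $\mathbb F$, apply it in the real closure of $\mathbb F$. The ranks of matrices with entries in $\mathbb F$ do not change under field extension, so hypothesis and conclusion have the same meaning over $\mathbb F$ and over its real closure.
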